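\title{Every oriented graph decomposes into three locally irregular oriented graphs}

\begin{abstract}
An oriented graph is locally irregular if adjacent vertices have distinct outdegrees. We prove the conjecture of Bensmail and Renault that the arcs of every oriented graph can be partitioned into at most three locally irregular oriented graphs. The partition can be chosen so that the arcs leaving any vertex lie in at most two of the parts. Three parts are needed for every regular tournament on at least three vertices, ``two'' cannot be lowered to ``one'', and the result extends to infinite oriented graphs with finite outdegrees. The proof chooses for each vertex its vector of outdegrees in the three colors by minimizing a potential. Vertex weights in the potential make the argument independent of the indegrees.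
\end{abstract}

\section{Introduction}

An \emph{oriented graph} $\vec G=(V,A)$ is an orientation of a finite simple graph: it has no loops, no multiple arcs and no pair of opposite arcs. We write $vw$ for the arc with \emph{tail} $v$ and \emph{head} $w$, we write $N^+(v)$ and $N^-(v)$ for the sets of out- and in-neighbors of $v$, and $d(v)=|N^+(v)|$ for the outdegree. An oriented graph is \emph{locally irregular} if $d(v)\ne d(w)$ for every arc $vw$, that is, if the outdegree is a proper vertex coloring. A \emph{decomposition} of $\vec G$ into $k$ locally irregular oriented graphs is a coloring of the arcs with $k$ colors such that, for each color, the arcs of that color form a locally irregular oriented graph: the two ends of an arc of color $c$ have different numbers of outgoing arcs of color $c$. A single arc is locally irregular, so a decomposition always exists. The least possible $k$ is denoted by $\chi_{irr}(\vec G)$. It measures how far $\vec G$ is from being locally irregular.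

A transitive tournament on $n$ vertices has outdegrees $0,1,\dots,n-1$, so one color suffices for it. In a directed cycle every vertex has outdegree $1$. If two consecutive arcs $vw$ and $wx$ had the same color, then $v$ and $w$ would both have outdegree $1$ in that color. If consecutive arcs always differ, then the head of each arc has outdegree $0$ and the tail has outdegree $1$ in the color of the arc. Hence $\chi_{irr}$ equals $2$ for even directed cycles and $3$ for odd ones. One could expect denser oriented graphs to need more colors, but the count in Section~\ref{sec:vectors} suggests that they do not. Bensmail and Renault conjectured in 2014 that $\chi_{irr}(\vec G)\le 3$ for every oriented graph $\vec G$; see \cite{talk}. We prove this conjecture.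

\begin{theorem}\label{thm:main}
Every oriented graph decomposes into at most three locally irregular oriented graphs. Moreover, this can be done so that the arcs leaving any vertex use at most two of the three colors.
\end{theorem}

\begin{theorem}\label{thm:sharp}
\begin{itemize}
\item[(a)] For every $D\ge1$, every regular tournament on $2D+1$ vertices has $\chi_{irr}=3$.
\item[(b)] In Theorem~\ref{thm:main}, ``at most two colors per vertex'' cannot be replaced by ``one color per vertex''.
\item[(c)] Theorem~\ref{thm:main} holds for infinite oriented graphs in which all outdegrees are finite.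
\end{itemize}
\end{theorem}

The proof first decides how many arcs of each color leave each vertex, and only then colors the arcs (Section~\ref{sec:vectors}). The decision is made by minimizing a weighted count of conflicts. Section~\ref{sec:min} shows this on graphs with all outdegrees equal to $2$ and proves the general minimization lemma. Sections~\ref{sec:W} and~\ref{sec:weights} treat the vertices of outdegree at least $3$: the first contains the combinatorial argument and the second the numerical verification of the hypothesis of the lemma. Section~\ref{sec:low} treats the vertices of outdegree $2$ and $1$, and Section~\ref{sec:infinite} the infinite case.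

\section{Outdegree vectors}\label{sec:vectors}

Given a coloring of the arcs, let $f_c(v)$ be the number of arcs of color $c$ leaving $v$, and let $f(v)$ be the vector with entries $f_c(v)$. The entries of $f(v)$ add up to $d(v)$. The coloring is a decomposition into locally irregular oriented graphs if and only if
\begin{equation}\label{eq:cond}
f_c(v)\ne f_c(w)\qquad\text{for every color $c$ and every arc $vw$ of color $c$.}
\end{equation}
In particular adjacent vertices have distinct vectors. This already gives the lower bounds. Recall that a \emph{tournament} is an orientation of a complete graph and that it is \emph{regular} if all outdegrees are equal. On $2D+1$ vertices there are $(2D+1)D$ arcs, so the common outdegree is $D$. An example is $\mathbb Z_{2D+1}$ with the arcs from $i$ to $i+1,\dots,i+D$.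

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(a) and (b), assuming Theorem~\ref{thm:main}]
In a decomposition of a regular tournament on $2D+1$ vertices, the $2D+1$ vectors $f(v)$ are distinct and have entry sum $D$. With one color there is one such vector, and with two colors there are $D+1<2D+1$. So $\chi_{irr}\ge3$, and Theorem~\ref{thm:main} gives equality. For (b) take $D\ge2$. If three colors are used and the arcs leaving each vertex have a single color, then only three vectors are available for at least five vertices.
\end{proof}

The same count explains why three colors should be enough. If $n$ pairwise adjacent vertices all have outdegree $k\ge1$, then $\binom n2\le nk$, so $n\le 2k+1$. With three colors, the vectors of sum $k$ with at most two nonzero entries number $3+3(k-1)=3k\ge 2k+1$. The comparison of $3k$ with $2k$ reappears in Section~\ref{sec:weights}. It is not a proof: \eqref{eq:cond} asks for more than distinct vectors, and vertices of different outdegrees can also conflict.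

From now on the colors are $1,2,3$, and $e_1,e_2,e_3$ are the unit vectors of $\mathbb Z^3$. A map $f\colon V\to\mathbb Z_{\ge0}^3$ is \emph{admissible} if $f_1(v)+f_2(v)+f_3(v)=d(v)$ for all $v$. A vertex $v$ is \emph{satisfied} by $f$ if the arcs leaving $v$ can be colored so that exactly $f_c(v)$ of them have color $c$, for each $c$, and every arc $vw$ of color $c$ has $f_c(w)\ne f_c(v)$.

\begin{lemma}\label{lem:reform}
If $f$ is admissible, satisfies every vertex, and every $f(v)$ has at most two nonzero entries, then $\vec G$ has a decomposition as in Theorem~\ref{thm:main}.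
\end{lemma}

\begin{proof}
Every arc leaves exactly one vertex, so the colorings chosen at the different vertices combine to a coloring of $A$. Its outdegree vectors are the $f(v)$, and \eqref{eq:cond} holds.
\end{proof}

Once $f$ is fixed, the conditions at different vertices are independent, and the condition at $v$ involves only $f(v)$ and the vectors of the out-neighbors of $v$. The task is to choose $f$.

\section{Minimizing conflicts}\label{sec:min}

\subsection{Outdegree two}\label{sub:two}

A vertex of outdegree $2$ has six possible vectors, which we call its \emph{states}: the three states $A_c=2e_c$ and the three states $B_{cc'}=e_c+e_{c'}$ with $c\ne c'$. For a state $g$ of the tail of an arc and a vector $\varphi\in\mathbb Z^3_{\ge0}$ at its head, define the \emph{cost}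
\begin{equation}\label{eq:cost2}
K(A_c,\varphi)=\begin{cases}1&\text{if }\varphi_c=2,\\0&\text{otherwise,}\end{cases}
\qquad
K(B_{cc'},\varphi)=\tfrac12\,\bigl|\{x\in\{c,c'\}:\varphi_x=1\}\bigr| .
\end{equation}

\begin{lemma}\label{lem:two}
Let $f$ be admissible and let $N^+(v)=\{w,w'\}$. If $K(f(v),f(w))+K(f(v),f(w'))<1$, then $v$ is satisfied.
\end{lemma}

\begin{proof}
If $f(v)=A_c$, then $f_c(w),f_c(w')\ne2$, and both arcs get color $c$. If $f(v)=B_{cc'}$, then at most one of the four numbers $f_c(w),f_{c'}(w),f_c(w'),f_{c'}(w')$ equals $1$. After renaming, only $f_c(w)$ can equal $1$. Color $vw$ with $c'$ and $vw'$ with $c$.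
\end{proof}

\begin{example}
In the regular tournament on $\mathbb Z_5$ with arcs from $i$ to $i+1$ and $i+2$, give the vertices $0,1,2,3,4$ the states $A_1,A_2,A_3,B_{12},B_{13}$. The only arc of positive cost goes from $3$ to $4$ and costs $\frac12$. So all vertices are satisfied. At vertex $3$ the arc to $4$ gets color $2$, since $f_1(4)=1$, and the arc to $0$ gets color $1$.
\end{example}

How does one find states with all out-costs below $1$? A vertex can lower its own out-cost by changing its state, but this may raise the costs of its in-neighbors. So we minimize the total cost. Give the states the weights $\mu(A_c)=2$ and $\mu(B_{cc'})=1$, of total $9$. Each color lies in two of the states $B$, so for every vector $\varphi$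
\begin{equation}\label{eq:avg2}
\sum_g\mu(g)K(g,\varphi)=2\,|\{c:\varphi_c=2\}|+|\{c:\varphi_c=1\}| .
\end{equation}
This equals $2$ when $\varphi$ is one of the six states. On pairs of states $K$ is symmetric, so also $\sum_{g'}\mu(g')K(g,g')=2$ for every state $g$.

Suppose that every vertex has outdegree $2$ and indegree $2$. Choose states $g_v$ that minimize $E=\sum_{vw\in A}K(g_v,g_w)$. Fix $v$, and let $\Phi(g)$ be the total cost of the four arcs at $v$ when $g_v$ is replaced by $g$. Then $g_v$ minimizes $\Phi$. Each of the four arcs contributes $2$ to $\sum_g\mu(g)\Phi(g)$, so this sum is $8<9=\sum_g\mu(g)$. Some state therefore has $\Phi(g)<1$, hence $\Phi(g_v)<1$, and $v$ is satisfied by Lemma~\ref{lem:two}. The weights matter: with all weights equal to $1$, four neighbors in states $B$ give a sum of $8$ against a total weight of $6$.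

The argument breaks down at a vertex of large indegree, which still has only six states. The remedy is to multiply the costs of the arcs leaving $u$ by a factor $y_u>0$. An arc $uv$ then enters $\Phi$ at $v$ with the factor $y_u/y_v$, and we need $\sum_{u\in N^-(v)}y_u$ to be about $2y_v$. A stationary distribution of the random walk that follows a random outgoing arc satisfies $\sum_{u\in N^-(v)}y_u=2y_v$, but it may vanish at some vertices. The slack between $8$ and $9$ lets us damp the walk and obtain positive factors.

\subsection{The minimization lemma}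

We state the lemma for a subset $U$ of the vertices, because $f$ will be constructed in stages, and with a threshold $s(g)$ for each state in place of the constant $1$.

\begin{lemma}\label{lem:min}
Let $\vec G$ be an oriented graph and $U\subseteq V$. For each $v\in U$ let $\mathcal S_v$ be a nonempty finite set of states, with weights $\mu_v(g)>0$ and thresholds $s_v(g)>0$ for $g\in\mathcal S_v$, and let $M_v=\sum_{g}\mu_v(g)s_v(g)$. For each arc $vw$ with $v\in U$ let costs be given: $K_{vw}(g,g')\ge0$ for $g\in\mathcal S_v$, $g'\in\mathcal S_w$ if $w\in U$, and $K_{vw}(g)\ge0$ for $g\in\mathcal S_v$ if $w\notin U$. Put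
\begin{align*}
\alpha_{vw}&=\max_{g'}\sum_{g}\mu_v(g)K_{vw}(g,g'), & \beta_{vw}&=\max_{g}\sum_{g'}\mu_w(g')K_{vw}(g,g') &&(w\in U),\\
\alpha_{vw}&=\sum_{g}\mu_v(g)K_{vw}(g), & \beta_{vw}&=0 &&(w\notin U).
\end{align*}
Suppose that
\begin{equation}\label{eq:hyp}
\sum_{w\in N^+(v)}(\alpha_{vw}+\beta_{vw})<M_v\qquad\text{for all }v\in U .
\end{equation}
Then there are reals $y_v>0$ and states $g_v\in\mathcal S_v$ $(v\in U)$ such that for all $v\in U$
\begin{equation}\label{eq:local}
\sum_{w\in N^+(v)}K_{vw}+\sum_{u\in N^-(v)\cap U}\frac{y_u}{y_v}\,K_{uv}<s_v(g_v),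
\end{equation}
where each cost is evaluated at the chosen states.
\end{lemma}

The number $\alpha_{vw}$ bounds what the arc $vw$ contributes to the weighted sum when the tail varies, and $\beta_{vw}$ bounds what it contributes when the head varies. The point of \eqref{eq:hyp} is that both are charged to the tail. Indegrees do not appear.

\begin{proof}
\emph{The factors.} Choose $\delta>0$ such that \eqref{eq:hyp} still holds for all $v$ when $\delta$ is added to the left side, and let $T_v=\delta+\sum_{w\in N^+(v)}\beta_{vw}$. Let $R$ be the $U\times U$ matrix with $R_{vw}=\beta_{vw}/T_v$ if $vw$ is an arc and $R_{vw}=0$ otherwise. Its entries are nonnegative and its row sums are at most some $\rho<1$. Hence multiplying a nonnegative vector by the transpose $R^{T}$ multiplies its entry sum by at most $\rho$, and the series $x=\sum_{n\ge0}(R^{T})^n\mathbf 1$ converges, where $\mathbf 1$ is the all-ones vector. We have $x\ge\mathbf 1$ and $x=\mathbf 1+R^{T}x$. With $y_v=x_v/T_v>0$ this reads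
\begin{equation}\label{eq:y}
\sum_{u\in N^-(v)\cap U}y_u\beta_{uv}=x_v-1<x_v=y_vT_v .
\end{equation}

\emph{The states.} Choose the states so as to minimize
\[
E=\sum_{v\in U}y_v\Bigl[\sum_{w\in N^+(v)}K_{vw}-s_v(g_v)\Bigr].
\]
Fix $v\in U$. For $g\in\mathcal S_v$ let $\Phi(g)$ be the left side of \eqref{eq:local} with $g_v$ replaced by $g$ and all other states kept. The terms of $E$ that depend on the state of $v$ add up to $y_v(\Phi(g)-s_v(g))$, so $g_v$ minimizes $\Phi-s_v$ over $\mathcal S_v$. By the definitions of $\alpha$ and $\beta$, by \eqref{eq:y} and by the choice of $\delta$,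
\begin{align*}
\sum_g\mu_v(g)\bigl(\Phi(g)-s_v(g)\bigr)&\le\sum_{w\in N^+(v)}\alpha_{vw}+\sum_{u\in N^-(v)\cap U}\frac{y_u}{y_v}\beta_{uv}-M_v\\
&<\sum_{w\in N^+(v)}\alpha_{vw}+T_v-M_v<0 .
\end{align*}
The weights are positive, so the minimum of $\Phi-s_v$ is negative. This is \eqref{eq:local}.
\end{proof}

With the states of Section~\ref{sub:two}, $U=V$, $\alpha=\beta=2$ and $M_v=9$, the lemma settles all oriented graphs in which every outdegree is $2$. In most uses of \eqref{eq:local} we discard the second sum and keep only that the out-costs add up to less than the threshold. The second sum is used once, in the proof of Proposition~\ref{prop:W}.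

\section{Vertices of outdegree at least three: states and costs}\label{sec:W}

Let $V_i=\{v:d(v)=i\}$ for $i=0,1,2$ and $W=\{v:d(v)\ge3\}$. On $V_0$ we must take $f=0$. We define $f$ first on $W$, then on $V_2$, then on $V_1$. Vertices of small outdegree have few states, so they choose late, when they see the final vectors of the earlier vertices and the corresponding arcs have $\beta=0$. In return, an earlier vertex must be satisfied whatever the later vertices do, so its costs toward later vertices cover the worst case.

\subsection{States}

A vertex of outdegree $k\ge3$ has the following states. Each has a \emph{profile} $\pi\in\mathbb Z_{\ge0}^3$ and a threshold $s$.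
\begin{itemize}
\item The \emph{pure} states $P_c$: profile $ke_c$, threshold $1$.
\item The \emph{nearly pure} states $Q_c$: profile $(k-1)e_c$, threshold $2$. The remaining arc gets a color $\lambda\ne c$ that is chosen later.
\item For $k\ge4$, the \emph{split} states of \emph{shape} $(a,b)$ with $a\ge b\ge2$ and $a+b=k$: profile $ae_c+be_{c'}$ with $c\ne c'$, threshold $s_{k,b}>0$. There are six of them for each $b<k/2$ and three for $b=k/2$. The numbers $s_{k,b}$ are fixed in Section~\ref{sec:weights} and are arbitrary in this section.
\end{itemize}
All nonzero profile entries are at least $2$. This is one reason for hiding the entry $1$ of the vectors $(k-1)e_c+e_\lambda$: profiles cannot collide with the entries $1$ of the vertices of $V_1$ and of those in a state $B$, which are not yet known. The second reason is quantitative and is given in Remark~\ref{rem:Q}.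

\subsection{Costs}\label{sub:costs}

Let $v\in W$ have outdegree $k$ and state $g$, and let $vw$ be an arc. If $w\in W$, let $g'$ be its state and $\pi'$ its profile. All costs not listed are $0$; in particular $K=0$ if $d(w)=0$.

\medskip\noindent
\emph{Pure state $g=P_c$.} All arcs get color $c$, so no head may have entry $k$ at $c$. We set $K=1$ if $w\in W$ and $\pi'_c=k$.

\medskip\noindent
\emph{Split state $g$ with profile $ae_c+be_{c'}$ and threshold $s$.} A head with entry $a$ at $c$ must receive one of the $b$ arcs of color $c'$, so at most $b$ such heads can be tolerated. Likewise at most $a$ heads with entry $b$ at $c'$ can be tolerated, and no head with both entries. For $w\in W$ we set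
\[
K=\begin{cases}
s&\text{if }\pi'_c=a\text{ and }\pi'_{c'}=b,\\
s/(b+1)&\text{if }\pi'_c=a\text{ and }\pi'_{c'}\ne b,\\
s/(a+1)&\text{if }\pi'_c\ne a\text{ and }\pi'_{c'}=b .
\end{cases}
\]
A head of outdegree $2$ may later take a state $A$ that agrees with an entry $2$ of $g$, whose other entry is then $k-2$. So we set $K=s/(k-1)$ if $d(w)=2$ and $b=2$.

\medskip\noindent
\emph{Nearly pure state $g=Q_c$.} Call $w$ a \emph{hit} if $w\in W$ and $\pi'_c=k-1$. One hit can be tolerated, because it can receive the arc of color $\lambda$, but two cannot. We set $K=1$ for a hit, against the threshold $2$. If $k=3$ and $d(w)=2$, then $w$ may later take the state $A_c$ and act as a hit, so again $K=1$. If there is no hit, the arc of color $\lambda$ still needs a head whose entry at $\lambda$ is not $1$. Call $w$ \emph{unsafe} if $d(w)\in\{1,2\}$ and $(k,d(w))\ne(3,2)$, or if $w\in W$ is in the state $Q_c$ with the same color $c$ and $d(w)<k$. In the second case $\pi'_c=d(w)-1<k-1$, so $w$ is not a hit. We set $K=2/k$ for unsafe $w$, so that not all $k$ heads can be unsafe.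

\subsection{From small costs to satisfied vertices}

\begin{proposition}\label{prop:W}
Suppose that reals $y_v>0$ and states $g_v$ $(v\in W)$ satisfy \eqref{eq:local} for $U=W$ with the thresholds and costs above. Then there are vectors $f(v)$ $(v\in W)$ with entry sum $d(v)$ and at most two nonzero entries such that every admissible extension of $f$ to $V$ satisfies all vertices of $W$.
\end{proposition}

\begin{proof}
If $g_v$ is pure or split, let $f(v)$ be its profile. If $g_v=Q_c$, let $f(v)=(d(v)-1)e_c+e_{\lambda(v)}$, with $\lambda(v)\ne c$ chosen in Steps 1--3 below. For $w\in W$, every entry of $f(w)$ that is at least $2$ is a profile entry. For $w\notin W$, an admissible $f(w)$ has entries at most $2$, and an entry $2$ occurs only if $f(w)$ is a state $A$.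

\medskip\noindent
\emph{Step 1: a special out-neighbor.} Let $g_v=Q_c$ and $d(v)=k$. Let $h$ be the number of hits among the out-neighbors, and for $k=3$ let $j=|N^+(v)\cap V_2|$. The out-costs add up to less than $2$, so $h\le1$, and $h+j\le1$ if $k=3$. If $h=1$, let $w_v$ be the hit. If $h=0$, some out-neighbor has cost $0$. Indeed, if $k\ge4$, or $k=3$ and $j=0$, then all $k$ costs lie in $\{0,2/k\}$ and their sum is less than $2$. If $k=3$ and $j=1$, then the other two costs lie in $\{0,\frac23\}$ and their sum is less than $1$. Let $w_v$ be an out-neighbor of cost $0$. Vertices of $V_1\cup V_2$ have positive cost, so in all cases $w_v\in W\cup V_0$.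

\medskip\noindent
\emph{Step 2: the constraint on $\lambda$.} We want $\lambda(v)\ne c$ and $f_{\lambda(v)}(w_v)\ne1$.
\begin{itemize}
\item If $w_v\in V_0$, or $w_v$ is in a pure or split state, then $f(w_v)$ has no entry $1$, and we take any $\lambda(v)\ne c$.
\item If $w_v$ is in a state $Q_e$ with $e\ne c$, we take $\lambda(v)=e$. Then $f_e(w_v)=d(w_v)-1\ge2$.
\item If $w_v$ is in the state $Q_c$, we require $\lambda(v)\ne\lambda(w_v)$, which gives $f_{\lambda(v)}(w_v)=0$. We call the arc $vw_v$ a \emph{pointer}. Either $w_v$ is a hit, and then $d(w_v)=k$, or $w_v$ has cost $0$, is neither unsafe nor a hit, and then $d(w_v)>k$.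
\end{itemize}
Only two values are available for $\lambda$, so an odd directed cycle of pointers would be fatal. The cost of unsafe vertices in $W$ was introduced so that outdegrees never decrease along pointers, and the in-costs in \eqref{eq:local} take care of the rest.

\medskip\noindent
\emph{Step 3: pointers form no directed cycle.} On such a cycle all outdegrees would be equal, so every pointer would lead to a hit and cost $1$. Take $v$ on the cycle with $y_v$ minimal, and let $u$ be its predecessor. The pointer leaving $v$ contributes $1$ to the left side of \eqref{eq:local} and the pointer $uv$ contributes $y_u/y_v\ge1$. The total is at least $2$, the threshold of $g_v$, a contradiction. At most one pointer leaves each vertex, so following pointers from any vertex gives a unique path, which ends. We choose $\lambda$ in the order of increasing length of this path. The tail $v$ of a pointer then has to avoid only $c$ and the color $\lambda(w_v)$, which is already chosen.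

\medskip
Now $f$ is defined on $W$. Take any admissible extension and let $v\in W$, $d(v)=k$.

\medskip\noindent
\emph{Step 4: $g_v=P_c$.} The out-costs add up to less than $1$, so no out-neighbor in $W$ has entry $k$ at $c$, and out-neighbors outside $W$ have entries at most $2<k$. Color all arcs $c$.

\medskip\noindent
\emph{Step 5: $g_v$ split, $f(v)=ae_c+be_{c'}$.} Let $X$ be the set of out-neighbors $w$ with $f_c(w)=a$ and $Y$ the set of those with $f_{c'}(w)=b$. The out-costs add up to less than $s$. A vertex of $X\cap Y$ would have outdegree at least $a+b\ge4$, hence lie in $W$ and cost $s$; so $X\cap Y=\emptyset$. Every $w\in X$ costs $s/(b+1)$: for $w\in W$ by definition, and for $w\notin W$ because then $a=2$, so $b=2$, $d(w)=2$ and $s/(k-1)=s/(b+1)$. Every $w\in Y$ costs $s/(a+1)$: for $w\notin W$ we have $b=2$, $d(w)=2$ and $k-1=a+1$. Hence $|X|<b+1$ and $|Y|<a+1$. Give color $c'$ to the arcs into $X$ and color $c$ to the arcs into $Y$. The other arcs may take either color, and since $|X|\le b$, $|Y|\le a$ and $a+b=k$, we can complete to $a$ arcs of color $c$ and $b$ arcs of color $c'$.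

\medskip\noindent
\emph{Step 6: $g_v=Q_c$.} Suppose first that no out-neighbor $w\notin W$ has $f_c(w)=k-1$. Color $vw_v$ with $\lambda(v)$, which is allowed by Step 2, and all other arcs with $c$. Their heads in $W$ are not hits, because a hit, if present, is $w_v$; since $k-1\ge2$, these heads have $f_c\ne k-1$. Suppose now that some out-neighbor $w\notin W$ has $f_c(w)=k-1$. Then $k=3$ and $f(w)=A_c$, so $j=1$ and $h=0$. Color $vw$ with $\lambda(v)$, which is allowed as $f_{\lambda(v)}(w)=0\ne1$, and the other two arcs with $c$. Their heads either lie in $W$ and are not hits, or have outdegree at most $1$, so their entry at $c$ is not $2$.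
\end{proof}

\section{Vertices of outdegree at least three: weights}\label{sec:weights}

We now choose the weights and the thresholds $s_{k,b}$ so that hypothesis \eqref{eq:hyp} holds for $U=W$. All data depend only on outdegrees. We write $M_k$ for $M_v$ when $d(v)=k$, and $\alpha(k,m)$, $\beta(k,m)$ for $\alpha_{vw}$, $\beta_{vw}$ when $d(v)=k$ and $d(w)=m$. Let $r_k=M_k/k$ be the budget per arc.

\subsection{The choice}

Consider first an arc between two vertices of the same outdegree $k$. A split state of shape $(a,b)$ with $a>b$ conflicts with itself, with the state that shares only the entry $a$, and with the state that shares only the entry $b$. If these states have weight $\mu$ and threshold $s$, the weighted cost is $\mu s\bigl(1+\frac1{b+1}+\frac1{a+1}\bigr)$. We normalize it to be at most $1$. For $b\ge1$ let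
\[
\omega_b=\Bigl(1+\frac1{b+1}+\frac1{b+2}\Bigr)^{-1}=\frac{(b+1)(b+2)}{b^2+5b+5},\qquad
\eta_b=\Bigl(1+\frac2{b+1}\Bigr)^{-1}=\frac{b+1}{b+3}.
\]
Both sequences increase, and $\eta_b<\omega_b<1$. We need the values
\[
\omega_2=\tfrac{12}{19},\quad\omega_3=\tfrac{20}{29},\quad\omega_4=\tfrac{30}{41},\qquad \eta_2=\tfrac35,\quad\eta_3=\tfrac23,\quad\eta_4=\tfrac57 .
\]
Let $\omega_{k,b}=\omega_b$ if $b<k/2$ and $\omega_{k,b}=\eta_b$ if $b=k/2$. A split state of shape $(k-b,b)$ gets the weight $\omega_{k,b}/s_{k,b}$, where
\[
s_{4,2}=\tfrac32,\qquad s_{5,2}=s_{6,3}=2,\qquad s_{k,b}=\tfrac56(b+1)\ \text{ in all other cases.}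
\]
The pure and nearly pure states of outdegree $k$ get the weights
\[
\mu^P_3=1.05,\quad \mu^Q_3=1;\qquad \mu^P_4=\mu^Q_4=0.9;\qquad \mu^P_k=\mu^Q_k=0.75\quad(k\ge5).
\]

Equal outdegrees then give $\alpha+\beta\le2$ for $k\ge4$, so we need $r_k>2$. A split state contributes $\omega_{k,b}$ to $M_k$, and $\omega_b\to1$, so $r_k\to3$: this is the comparison of $3k$ with $2k$ from Section~\ref{sec:vectors}. The margin is small for moderate $k$, and there the remaining parameters are tuned to unequal outdegrees. A split head of outdegree about $2k$ can conflict with pure or nearly pure tails of outdegree $k$ in two colors at once, which is why $\mu^P_k$ and $\mu^Q_k$ are below $1$ for $k\ge4$. For $k=3$ we have $r_3=\mu^P_3+2\mu^Q_3$ and $\alpha(3,2)=3\mu^Q_3$, which forces $\mu^P_3>\mu^Q_3$. The threshold $s_{k,b}$ cancels in $M_k$ and in $\alpha$. Raising it makes a split state more expensive in $\beta$ as a tail and cheaper as a head.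

\begin{remark}\label{rem:Q}
Treated as split states of shape $(k-1,1)$, the six vectors $(k-1)e_c+e_\lambda$ would contribute $6\omega_1=\frac{36}{11}<3.3$ to $M_k$. The three states $Q_c$, with threshold $2$, contribute $6\mu^Q_k\ge4.5$.
\end{remark}

\begin{lemma}\label{lem:r}
$r_3=3.05$, $r_4=2.475$, and $r_k>2.089$ for $k\ge5$.
\end{lemma}

\begin{proof}
We have $M_3=3\cdot1.05+3\cdot 2=9.15$ and $M_4=3\cdot0.9+3\cdot1.8+3\eta_2=9.9$. For $k\ge5$,
\[
M_k=6.75+6\sum_{2\le b<k/2}\omega_b+\begin{cases}3\eta_{k/2}&\text{if $k$ is even,}\\0&\text{if $k$ is odd.}\end{cases}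
\]
Thus $M_5=6.75+\frac{72}{19}>10.539$, $M_6=M_5+2>12.539$, $M_7=M_5+\frac{120}{29}>14.677$ and $M_8=M_7+\frac{15}7>16.819$. Division gives $r_5>2.107$, $r_6>2.089$, $r_7>2.096$, $r_8>2.102$. Passing from $k$ to $k+2$ adds the term $b=\lceil k/2\rceil$ to the sum and does not decrease the last term. So for $k\ge7$ we have $M_{k+2}-M_k\ge6\omega_4>4.39>2\cdot2.089$, and induction finishes the proof.
\end{proof}

\begin{proposition}\label{prop:ineq}
For all $k\ge3$ and $m\ge0$ we have $\alpha(k,m)+\beta(k,m)<r_k$.
\end{proposition}

A vertex $v\in W$ of outdegree $k$ has $k$ outgoing arcs and $M_v=kr_k$, so the proposition gives \eqref{eq:hyp}. The proof occupies the rest of this section.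

\subsection{Heads of outdegree at most two}

Here $\beta=0$, and $\alpha(k,0)=0$. For $m=1$ only the three states $Q_c$ pay, so $\alpha(k,1)=\frac6k\mu^Q_k\le2$. For $m=2$ and $k=3$ the three states $Q_c$ pay $1$ each, so $\alpha(3,2)=3<r_3$. For $m=2$ and $k\ge4$ the split states of shape $(k-2,2)$ add $\omega_{k,2}/(k-1)$ each to $\frac6k\mu^Q_k$. This gives $\alpha(4,2)=1.35+\frac{3\eta_2}3=1.95$, and for $k\ge5$
\[
\alpha(k,2)=\frac{4.5}k+\frac{6\omega_2}{k-1}\le0.9+\frac{6\omega_2}4<1.85 .
\]
All these numbers are below $r_k$ by Lemma~\ref{lem:r}.

\subsection{Equal outdegrees}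

Let $m=k$. The nonzero profile entries of pure, nearly pure and split states are $k$, $k-1$ and at most $k-2$, split states of different shapes have no common nonzero entry, and no head is unsafe. So a state conflicts only with states of the same kind and shape. The state $P_c$ conflicts only with itself, at cost $1$, which gives $\mu^P_k$ in both $\alpha$ and $\beta$. The state $Q_c$ gives $\mu^Q_k$ in the same way. A shape $(a,b)$ with $a>b$ gives $\omega_b\bigl(1+\frac1{b+1}+\frac1{a+1}\bigr)\le1$ in both, because $a\ge b+1$. For the shape $(b,b)$, any two distinct states among the three share exactly one entry, which gives $\eta_b\bigl(1+\frac2{b+1}\bigr)=1$. Hence $\alpha+\beta=2.1<r_3$ for $k=3$, and $\alpha+\beta\le2<r_k$ for $k\ge4$.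

\subsection{Unequal outdegrees: formulas}

Let $k,m\ge3$ and $m\ne k$. A profile that agrees with $ae_c+be_{c'}$ in both entries has two nonzero entries of sum $k$, so it belongs to a split state of outdegree $k$. Hence for $m\ne k$ each conflict involves one color only, and the sums defining $\alpha$ and $\beta$ separate over the colors. Fix a color and an integer $x\ge2$. Let $\tau_k(x)$ be the total weight of the states of outdegree $k$ whose profile has entry $x$ at that color. Let $\kappa_k(x)$ be the sum, over the same states, of the weight times the cost of agreeing with a head in that entry only. For $2\le x\le k-2$ there are exactly two such states, namely the split states with the other entry $k-x$ at one of the other two colors, and the cost is $s/(k-x+1)$. Therefore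
\begin{gather*}
\tau_k(k)=\kappa_k(k)=\mu^P_k,\qquad \tau_k(k-1)=\kappa_k(k-1)=\mu^Q_k,\qquad \tau_k(x)=\kappa_k(x)=0\quad(x>k),\\
\tau_k(x)=\frac{2\omega_{k,j}}{s_{k,j}},\qquad\kappa_k(x)=\frac{2\omega_{k,j}}{k-x+1}\qquad(2\le x\le k-2,\ j=\min(x,k-x)).
\end{gather*}
Let $[m<k]$ be $1$ if $m<k$ and $0$ otherwise. Then $\alpha(k,m)$ is the largest of the following terms, one for each kind and shape of state of the head:
\begin{equation}\label{eq:alpha}
P:\ \kappa_k(m);\qquad Q:\ \kappa_k(m-1)+[m<k]\,\tfrac2k\mu^Q_k;\qquad (a',b'):\ \kappa_k(a')+\kappa_k(b').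
\end{equation}
And $\beta(k,m)$ is the largest of the following terms, one for each kind and shape of state of the tail:
\begin{equation}\label{eq:beta}
P:\ \tau_m(k);\qquad Q:\ \tau_m(k-1)+[m<k]\,\tfrac2k\mu^Q_m;\qquad (a,b):\ \tfrac{s_{k,b}}{b+1}\tau_m(a)+\tfrac{s_{k,b}}{a+1}\tau_m(b).
\end{equation}
The terms with $[m<k]$ come from unsafe heads.

\subsection{Bounds for $\tau$ and $\kappa$}

From here on, decimals in the tables are exact values or values rounded up. Table~\ref{tab:tk} lists $\tau_k$ and $\kappa_k$ for $k\le6$. The entries other than $\mu^P_k,\mu^Q_k$ are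
\begin{gather*}
\tau_4(2)=\tfrac{2\eta_2}{3/2},\quad \tau_5(2)=\tau_5(3)=\omega_2,\quad \tau_6(2)=\tau_6(4)=\tfrac{2\omega_2}{5/2},\quad \tau_6(3)=\eta_3,\\
\kappa_4(2)=\tfrac{2\eta_2}3,\quad \kappa_5(2)=\tfrac{2\omega_2}4,\quad \kappa_5(3)=\kappa_6(4)=\tfrac{2\omega_2}3,\quad \kappa_6(2)=\tfrac{2\omega_2}5,\quad \kappa_6(3)=\tfrac{2\eta_3}4 .
\end{gather*}

\begin{table}[ht]
\centering
\small
\setlength{\tabcolsep}{4pt}
\begin{tabular}{c|ccccc|ccccc}
&\multicolumn{5}{c|}{$\tau_k(x)$}&\multicolumn{5}{c}{$\kappa_k(x)$}\\
$k\backslash x$&2&3&4&5&6&2&3&4&5&6\\\hline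
3&1&1.05&0&0&0&1&1.05&0&0&0\\
4&0.8&0.9&0.9&0&0&0.4&0.9&0.9&0&0\\
5&0.632&0.632&0.75&0.75&0&0.316&0.422&0.75&0.75&0\\
6&0.506&0.667&0.506&0.75&0.75&0.253&0.334&0.422&0.75&0.75
\end{tabular}
\caption{Upper bounds for $\tau_k(x)$ and $\kappa_k(x)$, $3\le k\le6$.}\label{tab:tk}
\end{table}

For larger outdegrees put
\[
t_j=\frac{12}5\cdot\frac{\omega_j}{j+1}=\frac{12}5\cdot\frac{j+2}{j^2+5j+5}=\frac{12}5\Bigl(u+1-\frac1u\Bigr)^{-1},\qquad u=j+2 .
\]
The last form shows that $t_j$ decreases. We have $t_2=\frac{48}{95}<0.506$, $t_3=\frac{12}{29}<0.414$ and $t_4=\frac{72}{205}<0.352$.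

\begin{lemma}\label{lem:large}
\begin{itemize}
\item[(i)] Let $m\ge7$. Then $\tau_m(m)=\tau_m(m-1)=0.75$, and for $2\le x\le m-2$ we have $\tau_m(x)\le t_{\min(x,m-x)}\le t_2<0.506$.
\item[(ii)] Let $k\ge7$. Then $\kappa_k(k)=\kappa_k(k-1)=0.75$, $\kappa_k(k-2)<0.422$, $\kappa_k(x)<0.345$ for $2\le x\le k-3$, and $\kappa_k(2)<0.211$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) For $m\ge7$ we have $s_{m,j}=\frac56(j+1)$ and $\omega_{m,j}\le\omega_j$, so $\tau_m(x)\le t_j$.

(ii) First, $\kappa_k(k-2)=\frac{2\omega_2}3=\frac8{19}$. If $k/2\le x\le k-3$, then $b=k-x\ge3$ and $\kappa_k(x)\le\frac{2\omega_b}{b+1}=\frac56t_b\le\frac56t_3=\frac{10}{29}<0.345$. If $x<k/2$, then $\kappa_k(x)=\frac{2\omega_x}{k-x+1}$. This gives $\kappa_k(2)\le\frac{2\omega_2}6=\frac4{19}<0.211$ and $\kappa_k(3)\le\frac{2\omega_3}5=\frac8{29}<0.345$. For $x\ge4$ we have $k-x+1\ge x+2\ge6$, so $\kappa_k(x)<\frac13$.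
\end{proof}

\subsection{Tails of outdegree three to six}

In \eqref{eq:alpha} the number $\frac2k\mu^Q_k$ equals $0.45$, $0.3$, $0.25$ for $k=4,5,6$. The split terms of \eqref{eq:beta} are
\begin{align*}
(2,2)&:\ \tau_m(2), & (3,2)&:\ \tfrac23\tau_m(3)+\tfrac12\tau_m(2),\\
(3,3)&:\ \tau_m(3), & (4,2)&:\ \tfrac56\tau_m(4)+\tfrac12\tau_m(2).
\end{align*}
Table~\ref{tab:small} evaluates every term of \eqref{eq:alpha} and \eqref{eq:beta} from Table~\ref{tab:tk} and Lemma~\ref{lem:large}(i). The last row of each block covers infinitely many $m$ and is justified as follows. There $m-1>k$, so pure and nearly pure heads give $0$. A split head gives at most twice the largest value of $\kappa_k$; for $k=3$ its larger entry is at least $4$, so it gives at most $1.05$. All arguments $x$ of $\tau_m$ satisfy $2\le x\le k\le m-2$, so $\tau_m(x)\le t_2$. Moreover $\tau_m(3)\le t_3$ for $m\ge7$, $\tau_7(4)\le t_3$, and $\tau_m(4)\le t_4$ for $m\ge8$. In every row the last column is below $r_k$. The tightest rows are $(k,m)=(4,6)$ and $(4,3)$.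

\begin{table}[ht]
\centering
\footnotesize
\setlength{\tabcolsep}{3pt}
\begin{tabular}{c|ccc|ccc|c}
&\multicolumn{3}{c|}{terms of $\alpha(k,m)$, state of the head}&\multicolumn{3}{c|}{terms of $\beta(k,m)$, state of the tail}&\\
$m$&$P$&$Q$&split&$P$&$Q$&split&$\alpha+\beta\le$\\\hline
\multicolumn{8}{l}{$k=3$, $r_3=3.05$}\\
4&0&1.05&$\mathbf{1{+}1}$&$\mathbf{0.9}$&0.8&--&2.9\\
5&0&0&$\mathbf{1.05{+}1}$&$\mathbf{0.632}$&0.632&--&2.682\\
6&0&0&$0{+}1$&$\mathbf{0.667}$&0.506&--&2.767\\
&&&$\mathbf{1.05{+}1.05}$&&&&\\
$\ge7$&0&0&$\mathbf{0{+}1.05}$&$\mathbf{0.506}$&0.506&--&1.556\\\hline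
\multicolumn{8}{l}{$k=4$, $r_4=2.475$}\\
3&$\mathbf{0.9}$&$0.4{+}0.45$&--&0&$\mathbf{1.05{+}0.5}$&1&2.45\\
5&0&0.9&$\mathbf{0.9{+}0.4}$&$\mathbf{0.75}$&0.632&0.632&2.05\\
6&0&0&$0.9{+}0.4$&0.506&$\mathbf{0.667}$&0.506&2.467\\
&&&$\mathbf{0.9{+}0.9}$&&&&\\
$\ge7$&0&0&$\mathbf{0.9{+}0.9}$&$\mathbf{0.506}$&0.506&0.506&2.306\\\hline
\multicolumn{8}{l}{$k=5$, $r_5>2.089$}\\
3&0.422&$\mathbf{0.316{+}0.3}$&--&0&$0{+}0.4$&$\mathbf{0.7{+}0.5}$&1.816\\
4&$\mathbf{0.75}$&$0.422{+}0.3$&$0.316{+}0.316$&0&$\mathbf{0.9{+}0.36}$&$0.6{+}0.4$&2.01\\
6&0&0.75&$\mathbf{0.75{+}0.316}$&$\mathbf{0.75}$&0.506&$0.445{+}0.253$&1.816\\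
&&&$0.422{+}0.422$&&&&\\
$\ge7$&0&0&$\mathbf{0.75{+}0.75}$&0.506&0.506&$\mathbf{0.276{+}0.253}$&2.029\\\hline
\multicolumn{8}{l}{$k=6$, $r_6>2.089$}\\
3&0.334&$\mathbf{0.253{+}0.25}$&--&0&$0{+}0.334$&$0{+}0.5$&1.553\\
&&&&&&$\mathbf{1.05}$&\\
4&0.422&$\mathbf{0.334{+}0.25}$&$0.253{+}0.253$&0&$0{+}0.3$&$\mathbf{0.75{+}0.4}$&1.734\\
&&&&&&0.9&\\
5&$\mathbf{0.75}$&$0.422{+}0.25$&$0.334{+}0.253$&0&$\mathbf{0.75{+}0.25}$&$0.625{+}0.316$&1.75\\
&&&&&&0.632&\\
7&0&0.75&$\mathbf{0.75{+}0.253}$&$\mathbf{0.75}$&0.506&$0.345{+}0.253$&1.753\\
&&&$0.422{+}0.334$&&&0.414&\\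
$\ge8$&0&0&$\mathbf{0.75{+}0.75}$&0.506&0.506&$\mathbf{0.294{+}0.253}$&2.047\\
&&&&&&0.414&
\end{tabular}
\caption{Upper bounds for the terms of \eqref{eq:alpha} and \eqref{eq:beta} when $3\le k\le6$, $m\ge3$, $m\ne k$. Where two shapes occur, the one with smaller entry $2$ is listed first and the one with smaller entry $3$ below it. The largest term on each side is bold, and the last column is the sum of the two bold terms.}\label{tab:small}
\end{table}

\subsection{Tails of outdegree at least seven}

Let $k\ge7$. A shape $(a,b)$ of the tail has $4\le a\le k-2$, and the coefficients in \eqref{eq:beta} are $\frac{s_{k,b}}{b+1}=\frac56$ and $\frac{s_{k,b}}{a+1}=\frac56\cdot\frac{b+1}{a+1}\le\frac56$. So the split term of $\beta$ is at most $\frac53\max(\tau_m(a),\tau_m(b))$. Also $\frac2k\cdot0.75<0.215$. Table~\ref{tab:large} bounds all terms. The columns $P$ and $Q$ are read off from Lemma~\ref{lem:large} and Table~\ref{tab:tk}; for $m=3,4$ the terms $\frac2k\mu^Q_m$ are at most $\frac27<0.286$ and $\frac27\cdot0.9<0.258$. The split columns are obtained as follows.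

\begin{table}[ht]
\centering
\footnotesize
\setlength{\tabcolsep}{3pt}
\begin{tabular}{c|ccc|ccc|c}
&\multicolumn{3}{c|}{terms of $\alpha(k,m)$}&\multicolumn{3}{c|}{terms of $\beta(k,m)$}&\\
$m$&$P$&$Q$&split&$P$&$Q$&split&$\alpha+\beta\le$\\\hline
3&0.345&$\mathbf{0.211{+}0.215}$&--&0&0.286&$\mathbf{0.875}$&1.301\\
4&0.345&$\mathbf{0.345{+}0.215}$&0.422&0&0.258&$\mathbf{1.5}$&2.06\\
$5,\dots,k-2$&0.422&$0.345{+}0.215$&$\mathbf{0.69}$&0&0.215&$\mathbf{1.25}$&1.94\\
$k-1$&$\mathbf{0.75}$&$0.422{+}0.215$&0.69&0&$0.75{+}0.215$&$\mathbf{1.25}$&2\\
$k+1$&0&0.75&$\mathbf{0.961}$&0.75&0.506&$\mathbf{0.844}$&1.805\\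
$\ge k+2$, not in $I_k$&0&0&$\mathbf{1.172}$&0.506&0.506&$\mathbf{0.844}$&2.016\\
in $I_k$&0&0&$\mathbf{1.5}$&0.506&0.506&$\mathbf{0.586}$&2.086
\end{tabular}
\caption{Upper bounds for the terms of \eqref{eq:alpha} and \eqref{eq:beta} when $k\ge7$, $m\ge3$, $m\ne k$. Here $I_k=\{2k-2,2k-1,2k\}$, and $r_k>2.089$.}\label{tab:large}
\end{table}

\emph{Split heads, in $\alpha$.} For $m=4$ the shape $(2,2)$ gives $2\kappa_k(2)<0.422$. For $5\le m\le k-1$ both entries are at most $m-2\le k-3$, which gives $2\cdot0.345$. For $m=k+1$ the entries are at most $k-1$; the shape $(k-1,2)$ gives $0.75+0.211=0.961$, and the other shapes give at most $2\cdot0.422$. For $m\ge k+2$ outside $I_k=\{2k-2,2k-1,2k\}$, at most one entry lies in $\{k-1,k\}$, which gives $0.75+0.422$. For $m\in I_k$ we use $2\cdot0.75$.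

\emph{Split tails, in $\beta$.} For $m=3$ we have $\tau_3(a)=0$, which leaves $\frac56\cdot1.05=0.875$. For $m=4$ we get $\frac53\cdot0.9=1.5$, and for $5\le m\le k-1$ we get $\frac53\cdot0.75=1.25$, since $\tau_m\le0.75$ for $m\ge5$. For $m\ge k+1$ the entries are at most $k-2\le m-3$, which gives $\frac53\cdot0.506<0.844$. For $m\in I_k$ this is not enough against $\alpha=1.5$, and we refine it. Now $m-a\ge k>a\ge b$, so $\tau_m(a)\le t_a$ and $\tau_m(b)\le t_b$. Since $(j+1)t_j=\frac{12}5\omega_j$ increases with $j$, the split term is at most
\[
\tfrac56t_a+\tfrac56\cdot\tfrac{(b+1)t_b}{a+1}\le\tfrac53t_a\le\tfrac53t_4=\tfrac{24}{41}<0.586 .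
\]

All elements of $I_k$ are at least $k+2$, so the rows of Table~\ref{tab:large} cover every $m\ge3$ with $m\ne k$. Every entry of the last column is below $2.089<r_k$. This completes the proof of Proposition~\ref{prop:ineq}.

\section{Vertices of outdegree two and one}\label{sec:low}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
\emph{Stage 1: $W$.} By Proposition~\ref{prop:ineq}, Lemma~\ref{lem:min} applies with $U=W$. Proposition~\ref{prop:W} defines $f$ on $W$ so that the vertices of $W$ are satisfied by every admissible extension. Put $f=0$ on $V_0$; these vertices have no arcs to color.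

\medskip\noindent
\emph{Stage 2: $V_2$.} Apply Lemma~\ref{lem:min} with $U=V_2$, with the six states and the weights of Section~\ref{sub:two}, and with all thresholds equal to $1$, so that $M_v=9$. The cost of an arc $vw$ is given by \eqref{eq:cost2}, with $\varphi$ the state of $w$ if $w\in V_2$ and $\varphi=f(w)$ if $w\in W\cup V_0$. If $w\in V_1$, then $f(w)$ will be a unit vector that is not yet known, and we charge the largest value that \eqref{eq:cost2} can take, namely $0$ to the states $A$ and $\frac12$ to the states $B$. For $w\in V_2$ we have $\alpha_{vw}=\beta_{vw}=2$ by \eqref{eq:avg2} and the symmetry of $K$. For $w\in W\cup V_0$ the vector $f(w)$ has at most two nonzero entries, so \eqref{eq:avg2} gives $\alpha_{vw}\le4$. For $w\in V_1$ we have $\alpha_{vw}=\frac32$. Each of the two arcs leaving $v$ thus contributes at most $4$, and $8<9$. Let $f(v)=g_v$ for $v\in V_2$. By \eqref{eq:local} the two costs at $v$ add up to less than $1$, so by Lemma~\ref{lem:two} the vertex $v$ is satisfied whatever unit vectors are chosen on $V_1$.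

\medskip\noindent
\emph{Stage 3: $V_1$.} A vertex $v\in V_1$ with out-neighbor $w$ is satisfied by $f(v)=e_{\gamma(v)}$ if and only if $f_{\gamma(v)}(w)\ne1$. Once $f(w)$ is known, it has at most two entries equal to $1$, so a color $\gamma(v)$ is available. It remains to find an order. Every vertex of $V_1$ has one outgoing arc, so the directed cycles inside $V_1$ are vertex-disjoint. On such a cycle, which has length at least $3$, the condition says that consecutive vertices get different colors $\gamma$. We alternate $1$ and $2$, and use $3$ for the last vertex if the length is odd. From any other vertex of $V_1$, following the arcs leads after finitely many steps to one of these cycles or out of $V_1$. We treat these vertices in the order of increasing number of steps, so that $f(w)$ is known when $v$ is treated.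

\medskip
The map $f$ is admissible and satisfies all vertices. Each $f(v)$ has at most two nonzero entries, on $W$ by Proposition~\ref{prop:W} and elsewhere because $d(v)\le2$. Lemma~\ref{lem:reform} gives the theorem.
\end{proof}

\section{Infinite oriented graphs}\label{sec:infinite}

Finiteness of $\vec G$ was used for the series and the minimum in Lemma~\ref{lem:min} and for the orders in which $\lambda$ and $\gamma$ were chosen. When all outdegrees are finite, the definitions of the introduction make sense without change, and a compactness argument removes the finiteness assumption. We use Tychonoff's theorem: a product of finite discrete spaces is compact, so a family of closed subsets has a common point as soon as every finite subfamily has one.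

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(c)]
Let $\Omega=\{1,2,3\}^{A}$ be the space of all arc colorings, with the product topology. For a vertex $v$ let $C_v\subseteq\Omega$ be the set of colorings in which \eqref{eq:cond} holds for all arcs leaving $v$ and at most two colors leave $v$. Membership in $C_v$ depends only on the colors of the arcs leaving $\{v\}\cup N^+(v)$. These arcs are finite in number because the outdegrees are finite, so $C_v$ is closed. Let $F\subseteq V$ be finite and let $F^+=F\cup\bigcup_{v\in F}N^+(v)$. The arcs leaving $F^+$ form a finite oriented graph $\vec H$, in which every vertex of $F^+$ has all its outgoing arcs. Color $\vec H$ by Theorem~\ref{thm:main} and the other arcs of $\vec G$ arbitrarily. The vertices of $F^+$ have the same outdegree vectors in $\vec G$ as in $\vec H$, so this coloring lies in $C_v$ for all $v\in F$. By compactness $\bigcap_{v\in V}C_v\ne\emptyset$, and a point of this intersection is the required decomposition.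
\end{proof}

\begin{remark}
The absence of loops is used in Lemma~\ref{lem:min}, where the state of $v$ occurs at only one end of each arc, and it is necessary: a loop at $v$ of color $c$ would require $f_c(v)\ne f_c(v)$. The absence of opposite arcs is invoked only for the length of the cycles in Stage 3, where a cycle of length $2$ could be colored alternately as well.
\end{remark}

\begin{thebibliography}{1}
\bibitem{talk} \emph{The 1-2-3 Conjecture - 10 Years After}, \texttt{http://jbensmai.fr/datas/talks/123-conj-survey.pdf}.
\end{thebibliography}
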